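# Finite test sets for morphisms on indexed languages

## 1. Words with holes, evaluated at generic matrices

Fix two disjoint finite alphabets $\Sigma$ and $N$ and an integer $n\ge 1$, and put $m=n^2$. The letters of $\Sigma$ are ordinary letters. The letters of $N$ are *holes*: later a hole $C$ will be filled by a whole linear subspace of $n\times n$ matrices. The proof turns on one way of turning a word with holes into finitely many matrices of polynomials.

**Definition (generic matrices).** Let
$$R=\mathbb Z\bigl[\,y_{a,i,j},\;z_{C,s,i,j}\;:\;a\in\Sigma,\ C\in N,\ 1\le s\le m,\ 1\le i,j\le n\bigr],$$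
a polynomial ring in finitely many variables. Put $Y_a=(y_{a,i,j})_{i,j}$ and $Z_{C,s}=(z_{C,s,i,j})_{i,j}$, elements of $M_n(R)$. So each letter $a$ gets one generic matrix, and each hole $C$ gets $m$ of them.

**Definition (labelling, evaluation).** A *labelling* of $w\in(\Sigma\cup N)^*$ is a word over $\Sigma\cup(N\times\{1,\dots,m\})$ obtained by replacing each occurrence of each $C\in N$ by some $(C,s)$, independently for each occurrence. The finite set of labellings of $w$ is $\operatorname{lab}(w)$. Let $\operatorname{ev}$ be the monoid morphism into $M_n(R)$ with $a\mapsto Y_a$ and $(C,s)\mapsto Z_{C,s}$. For a set $K\subseteq(\Sigma\cup N)^*$, finite or infinite, let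
$$E(K)=\text{the }R\text{-submodule of }M_n(R)\text{ generated by }\{\operatorname{ev}(\tilde u):u\in K,\ \tilde u\in\operatorname{lab}(u)\}.$$

For example, the word $aCC$ has $m^2$ labellings $a(C,s)(C,t)$, with evaluations $Y_aZ_{C,s}Z_{C,t}$. A word without holes has one labelling, itself.

**Definition (filling holes with subspaces).** Let $k$ be a commutative field and $\mu:\Sigma^*\to M_n(k)$ a monoid morphism. For subspaces $P,Q$ of $M_n(k)$ let $PQ$ be the span of all products $pq$. This product is associative and distributes over sums of subspaces. Given a family $U=(U_C)_{C\in N}$ of subspaces of $M_n(k)$ and $w=w_1\cdots w_r\in(\Sigma\cup N)^*$, put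
$$w\langle U\rangle=U_{w_1}U_{w_2}\cdots U_{w_r},\qquad U_a=k\mu(a)\ (a\in\Sigma),\qquad \varepsilon\langle U\rangle=kI .$$
Then $(ww')\langle U\rangle=w\langle U\rangle\,w'\langle U\rangle$, and $w\langle U\rangle=k\mu(w)$ if $w\in\Sigma^*$.

Why $m$ labels? Because two occurrences of the same hole must be allowed to take different values. Take $n=2$, let $E_{ij}$ be the matrix units, and let $U_C$ be spanned by $E_{12}$ and $E_{21}$. Then $CC\langle U\rangle=U_CU_C$ contains $E_{12}E_{21}=E_{11}$ and $E_{21}E_{12}=E_{22}$. But a single generic element of $U_C$ has square $(\alpha E_{12}+\beta E_{21})^2=\alpha\beta I$, so squares alone span only $kI$. Since every subspace of $M_n(k)$ has dimension at most $m$, $m$ labels per hole always suffice. This is used in Lemma 2.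

**Lemma 1 (finite selection).** For every $K\subseteq(\Sigma\cup N)^*$ there is a finite $V\subseteq K$ with $E(V)=E(K)$.

*Proof.* By Hilbert's basis theorem $R$ is Noetherian, so the finitely generated module $M_n(R)\cong R^m$ is Noetherian, and $E(K)$ is generated by finitely many elements. Each of these is an $R$-combination of finitely many of the defining generators $\operatorname{ev}(\tilde u)$. So finitely many of the $\operatorname{ev}(\tilde u)$ generate $E(K)$. Let $V$ be the finite set of the words $u$ underlying them. Then $E(K)\subseteq E(V)$, and $E(V)\subseteq E(K)$ because $V\subseteq K$. $\square$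

**Lemma 2 (specialization).** Let $V$ be a finite set of words and $w$ a word over $\Sigma\cup N$. If $\operatorname{ev}(\operatorname{lab}(w))\subseteq E(V)$, then for every commutative field $k$, every morphism $\mu:\Sigma^*\to M_n(k)$ and every family $U$ of subspaces of $M_n(k)$,
$$w\langle U\rangle\subseteq\sum_{v\in V}v\langle U\rangle .$$

*Proof.* Since $\dim U_C\le m$, choose $x_{C,1},\dots,x_{C,m}$ spanning $U_C$ (repeat vectors or add zeros if needed). As $R$ is a polynomial ring over $\mathbb Z$ and $k$ is commutative, there is a unique ring homomorphism $\varphi:R\to k$ which, applied entrywise, sends $Y_a$ to $\mu(a)$ and $Z_{C,s}$ to $x_{C,s}$. Entrywise application of $\varphi$ is a ring homomorphism $M_n(R)\to M_n(k)$, also written $\varphi$.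

For a word $u=u_1\cdots u_r$, the factor $U_{u_i}$ is spanned by $\mu(a)$ if $u_i=a\in\Sigma$, and by $x_{C,1},\dots,x_{C,m}$ if $u_i=C\in N$. Since multiplication is multilinear, $u\langle U\rangle$ is spanned by the products of one spanning vector from each factor. Choosing one from each factor is exactly choosing a labelling $\tilde u$, and the product is $\varphi(\operatorname{ev}(\tilde u))$. Hence
$$u\langle U\rangle=\operatorname{span}_k\{\varphi(\operatorname{ev}(\tilde u)):\tilde u\in\operatorname{lab}(u)\}\quad\text{for every word }u. \tag{1}$$

Now let $\tilde w\in\operatorname{lab}(w)$. By hypothesis $\operatorname{ev}(\tilde w)=\sum r_{\tilde v}\operatorname{ev}(\tilde v)$ with $r_{\tilde v}\in R$ and $\tilde v$ ranging over labellings of words of $V$. Apply $\varphi$: we get $\varphi(\operatorname{ev}(\tilde w))=\sum\varphi(r_{\tilde v})\,\varphi(\operatorname{ev}(\tilde v))$, which lies in $\sum_{v\in V}v\langle U\rangle$ by (1). By (1) for $w$, these elements span $w\langle U\rangle$. $\square$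

Together the lemmas say the following. For any set $K$ of words with holes there is one finite $V\subseteq K$ such that
$$\sum_{u\in K}u\langle U\rangle=\sum_{v\in V}v\langle U\rangle\quad\text{for all }k,\ \mu,\ U\text{ at once}. \tag{2}$$
For one fixed $U$ this would be clear from $\dim M_n(k)\le m$; the content is that $V$ does not depend on $U$.

**Example 1.** Let $\Sigma\ni a$, $N\ni C$ and $K=\{a^iC:i\ge0\}$. By Cayley–Hamilton over the commutative ring $R$, $Y_a^n=\sum_{j<n}c_jY_a^j$ with $c_j\in R$. Multiplying on the right by $Z_{C,s}$, and on the left by further powers of $Y_a$, we see by induction on $i$ that every $Y_a^iZ_{C,s}$ is an $R$-combination of $Y_a^jZ_{C,s}$, $j<n$. So $V=\{C,aC,\dots,a^{n-1}C\}$ works. Note that the correctness of this $V$ rests on a finite list of polynomial identities, one for each $s$.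

## 2. The decision problem this serves, and two theorems

Two morphisms $g,h:\Sigma^*\to\Sigma^*$ *agree on* a language $L\subseteq\Sigma^*$ if $g(x)=h(x)$ for all $x\in L$. The *morphism equivalence problem* for a family of languages asks for an algorithm with input a finite alphabet $\Sigma$, a language $L\subseteq\Sigma^*$ of the family, given by an effective description, and two morphisms $g,h$, given by the images of the letters. It must decide whether $g$ and $h$ agree on $L$, and a single algorithm must handle all finite alphabets. Our family is the family of indexed languages in the sense of Aho, given by indexed grammars (Section 3).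

The problem comes from "The Ehrenfeucht Conjecture: A Compactness Claim For Finitely Generated Free Monoids". Background there is a theorem for restricted morphisms. For an integer $p\ge0$, a morphism $h$ has *bounded delay $p$* if for all letters $a,b$ and all words $u\in\Sigma^p$, $v\in\Sigma^*$: whenever $h(au)$ is a prefix of $h(bv)$, then $a=b$. It has *bounded delay* if it has bounded delay $p$ for some $p\ge 0$. For instance, on $\Sigma=\{a,b\}$ the morphism $a\mapsto a$, $b\mapsto ab$ does not have bounded delay $0$, as $h(a)=a$ is a prefix of $h(b)=ab$. It has bounded delay $1$: for $u$ a letter, $h(au)$ begins with $aa$ while $h(bv)$ begins with $ab$; and $h(bu)$ begins with $ab$ while $h(av)$ is $a$ or begins with $aa$. The morphism $a\mapsto a$, $b\mapsto a$ has no bounded delay: $h(aa^p)=a^{p+1}=h(ba^p)$ for every $p$. It is known that agreement of two bounded delay morphisms on a given indexed language is decidable; at the time of that source it was not known whether this can be generalized to all morphisms. The answer proved here is that the problem for arbitrary morphisms is decidable.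

One half is easy for any $L$ that can be enumerated: if $g$ and $h$ do not agree, listing $L$ will find a witness. What is missing is a way to confirm agreement after finitely many steps. In the simplest cases a finite test set does this. On $L=\{a^ib:i\ge0\}$: if $g(b)=h(b)$ and $g(ab)=h(ab)$, cancel the common suffix to get $g(a)=h(a)$, so $g,h$ agree on $L$; thus $\{b,ab\}$ is a test set. On $L=\{a^{2^i}:i\ge0\}$ the set $\{a\}$ is one. The theorems compute a finite test set in general.

**Theorem A.** There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $\Sigma$ and an integer $n\ge1$, outputs a finite set $F\subseteq L=L(G)$ such that for every commutative field $k$ and every monoid morphism $\mu:\Sigma^*\to M_n(k)$,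
$$\operatorname{span}_k\mu(F)=\operatorname{span}_k\mu(L).$$

**Theorem B.** Given an indexed grammar for $L\subseteq\Sigma^*$, one can compute a finite $F\subseteq L$ such that for every finite alphabet $\Gamma$ and all morphisms $g,h:\Sigma^*\to\Gamma^*$: $g,h$ agree on $L$ if and only if they agree on $F$. In particular, the morphism equivalence problem for indexed languages is decidable, by a single algorithm for all alphabets.

**Proof of Theorem B from Theorem A.** The purpose of this step is to make agreement a linear condition. Let $F$ be the output of Theorem A for $n=4$. Given $g,h:\Sigma^*\to\Gamma^*$, let $q=|\Gamma|+1$, identify $\Gamma$ with $\{1,\dots,q-1\}$, and let $\beta:\Gamma^*\to M_2(\mathbb Q)$ be the morphism with $\beta(d)=\begin{pmatrix}q&d\\0&1\end{pmatrix}$. From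
$$\begin{pmatrix}q&d\\0&1\end{pmatrix}\begin{pmatrix}q^s&v\\0&1\end{pmatrix}=\begin{pmatrix}q^{s+1}&qv+d\\0&1\end{pmatrix}$$
and induction on length, the upper right entry of $\beta(d_1\cdots d_r)$ is $d_1+qd_2+\dots+q^{r-1}d_r$. The digits lie in $\{1,\dots,q-1\}$, so there is no leading zero, and uniqueness of base-$q$ representation recovers the word from this number. Hence $\beta$ is injective. (If $\Gamma=\emptyset$, then $\Gamma^*=\{\varepsilon\}$ and there is nothing to check.)

Put $\mu(w)=\operatorname{diag}(\beta(g(w)),\beta(h(w)))\in M_4(\mathbb Q)$, a morphism, and let $D=\{\operatorname{diag}(X,X):X\in M_2(\mathbb Q)\}$, a linear subspace. By injectivity of $\beta$, $g(w)=h(w)$ if and only if $\mu(w)\in D$. A subspace contains a set if and only if it contains its span, so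
$$g,h\text{ agree on }L\iff\operatorname{span}\mu(L)\subseteq D\iff\operatorname{span}\mu(F)\subseteq D\iff g,h\text{ agree on }F .$$
The last condition is checked by evaluating $g$ and $h$ on finitely many words. $\square$

The rest of the lecture proves Theorem A.

## 3. Indexed grammars as least families of languages

**Definition (indexed grammar).** An indexed grammar has nonterminals $N$, terminals $\Sigma$, flags $\mathcal F$ (all finite sets) and a start symbol $S\in N$. Its productions are $A\to X_1\eta_1\cdots X_r\eta_r$, with $X_i\in N\cup\Sigma$, $\eta_i\in\mathcal F^*$, and $\eta_i$ empty if $X_i\in\Sigma$; and flag productions $Af\to X_1\cdots X_r$, with $f\in\mathcal F$. A sentential form consists of terminals and of nonterminals carrying flag strings (*stacks*), written $A[\zeta]$. A production of the first kind rewrites $A[\zeta]$ to $X_1[\eta_1\zeta]\cdots X_r[\eta_r\zeta]$. One of the second kind rewrites $A[f\zeta]$ to $X_1[\zeta]\cdots X_r[\zeta]$. Terminals drop their stack. The language $L$ is the set of terminal words derivable from $S$ with empty stack.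

So every nonterminal in a right-hand side receives a copy of the whole stack, possibly with flags pushed on top or with the top flag popped.

Write stacks with a bottom marker: a stack is a word $\zeta\in\mathcal F^*\bot$, and the derivation starts at $S[\bot]$. Put $\mathcal F_\bot=\mathcal F\cup\{\bot\}$. Every stack is $f\zeta$ with $f\in\mathcal F$ and $\zeta$ a stack, or it is $\bot$, also written $f\zeta$ with $f=\bot$ and $\zeta$ void. Let $L(A,\zeta)\subseteq\Sigma^*$ be the set of terminal words derivable from $A[\zeta]$, and $L(a,\zeta)=\{a\}$ for $a\in\Sigma$.

**Step 1: least families.** This step replaces derivations by closure conditions. The family $(L(A,\zeta))$ is the least family satisfying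
$$L(X_1,\eta_1\zeta)\cdots L(X_r,\eta_r\zeta)\subseteq L(A,\zeta),\qquad L(X_1,\zeta)\cdots L(X_r,\zeta)\subseteq L(A,f\zeta) \tag{3}$$
for the two kinds of productions and all stacks $\zeta$. It satisfies (3): apply the production first, then derive from each $X_i$ separately. It is contained in every family $M$ satisfying (3) (with $M(a,\zeta)=\{a\}$), by induction on the length of a derivation of $x$ from $A[\xi]$. Its first step gives $X_1[\xi_1]\cdots X_r[\xi_r]$. Every later step rewrites a symbol descending from exactly one of the $X_i$, so $x=x_1\cdots x_r$, where $x_i=X_i$ if $X_i\in\Sigma$ and otherwise $x_i$ is derived from $X_i[\xi_i]$ in fewer steps. By induction $x_i\in M(X_i,\xi_i)$, and (3) for $M$ gives $x\in M(A,\xi)$.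

**Step 2: normal form.** This step makes every production do one thing only: branch, push one flag, or pop one flag. Introduce fresh nonterminals, each having exactly one production. Replace $X_i\eta_i$ with $\eta_i=f_1\cdots f_t\ne\varepsilon$ by a new symbol $Z_t$ and the chain $Z_t\to Z_{t-1}f_t,\ \dots,\ Z_2\to Z_1f_2,\ Z_1\to X_if_1$, which pushes $f_t$ first and $f_1$ last. Replace $Af\to X_1\cdots X_r$ by $Af\to Z$ and $Z\to X_1\cdots X_r$. All productions then have the forms

* (P1) $A\to Y_1\cdots Y_r$, with $r\ge0$, $Y_i\in N\cup\Sigma$;
* (P2) $A\to Bf'$, with $B\in N$, $f'\in\mathcal F$;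
* (P3) $Af\to B$, with $B\in N$, $f\in\mathcal F$.

The language does not change. The least family of the new grammar, restricted to old nonterminals, satisfies the old conditions (3): chain the new conditions along the fresh symbols. So it contains the old least family. Conversely, extend the old least family to the fresh symbols by giving $Z_j$ at $\zeta$ the language $L(X_i,f_1\cdots f_j\zeta)$, and giving $Z$ at $\zeta$ the language $L(X_1,\zeta)\cdots L(X_r,\zeta)$. The extension satisfies all new conditions, so it contains the new least family. Hence the two agree on old nonterminals.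

From now on the grammar is in this form, and $N$ includes the fresh symbols. By Step 1, $(L(A,\zeta))$ is the least family with

* (L1) $L(Y_1,\zeta)\cdots L(Y_r,\zeta)\subseteq L(A,\zeta)$ for (P1);
* (L2) $L(B,f'\zeta)\subseteq L(A,\zeta)$ for (P2);
* (L3) $L(B,\zeta)\subseteq L(A,f\zeta)$ for (P3);

for all stacks $\zeta$, and $L=L(S,\bot)$. In (L1) with $r=0$ the product is $\{\varepsilon\}$.

**Example 2.** Flags $f,g$; productions
$$S\to T'g,\quad T'\to T'f,\quad T'\to T,\quad Tf\to Z,\quad Z\to TT,\quad Tg\to W,\quad W\to a .$$
Here $S[\bot]$ leads to $T'[g\bot]$, then to $T[f^ig\bot]$; each pop of $f$ doubles the number of $T$'s, and each pop of $g$ leads to one $a$. So $L(T,f^ig\bot)=\{a^{2^i}\}$ and $L=\{a^{2^i}:i\ge0\}$.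

## 4. Spans by iteration, and the infinitely many stacks

Fix for a moment one field $k$ and one morphism $\mu:\Sigma^*\to M_n(k)$, and suppose there are no flags, so that all productions are (P1) and $G$ is context-free. Then the spans can be computed by iteration. Put $U_0(A)=0$ and
$$U_{t+1}(A)=U_t(A)+\sum_{A\to Y_1\cdots Y_r}U_t(Y_1)\cdots U_t(Y_r),\qquad U_t(a)=k\mu(a)\ (a\in\Sigma).$$
These subspaces increase with $t$, and once no $U_t(A)$ changes in a step, none changes later. The total dimension is at most $|N|n^2$, so they are stable from $t=|N|n^2$ on; let $U(A)$ be the limit. By induction on $t$, $U_t(A)\subseteq\operatorname{span}\mu(L(A))$. Conversely, $\{x:\mu(x)\in U(A)\}$ is closed under the productions, so it contains $L(A)$. Hence $U(A)=\operatorname{span}\mu(L(A))$.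

With flags, the unknowns are subspaces $U(A,\zeta)$, one for each pair of a nonterminal and a stack. There are infinitely many stacks, and the bound on the total dimension is lost. One may hope that only finitely many different subspaces occur, so that stacks can be sorted into finitely many classes. This fails. In Example 2, let $k=\mathbb Q$, $n=2$, $\mu(a)=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Then
$$\operatorname{span}\mu\bigl(L(T,f^ig\bot)\bigr)=\mathbb Q\begin{pmatrix}1&2^i\\0&1\end{pmatrix},$$
and these lines are pairwise distinct.

What remains finite is the number of flags. The spans at the stack $f\zeta$ should be obtained from the spans at $\zeta$ by a map depending only on $f$, and there are only finitely many such maps. They cannot be tabulated, because their arguments range over infinitely many families of subspaces. But each will be of the form $U\mapsto\sum_{u\in K}u\langle U\rangle$ for a set $K$ of words with holes, the hole $C$ standing for "what $C$ produces at $\zeta$". By (2) such a map is given by finitely many words, uniformly in $U$. There remains the problem of *recognizing* a correct finite choice, since $K$ is infinite and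 is only enumerated. That is the role of the certificates in Section 6.

## 5. The contribution of one flag: the languages $K(A,f)$

For $u\in(\Sigma\cup N)^*$ and languages $K_C$ $(C\in N)$, let $u[K]$ be the set of words obtained from $u$ by replacing each occurrence of each $C\in N$ by some word of $K_C$, independently for each occurrence. For example, with $K_C=\{a,b\}$, $CC[K]=\{aa,ab,ba,bb\}$.

**Definition (the languages $K(A,f)$).** For $A\in N$ and $f\in\mathcal F_\bot$, let $K(A,f)\subseteq(\Sigma\cup N)^*$ be the least family, with $K(a,f)=\{a\}$ for $a\in\Sigma$, such that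

* (K1) $K(Y_1,f)\cdots K(Y_r,f)\subseteq K(A,f)$ for (P1) and all $f\in\mathcal F_\bot$;
* (K2) $v[K(\cdot,f)]\subseteq K(A,f)$ for (P2), all $f\in\mathcal F_\bot$ and all $v\in K(B,f')$;
* (K3) $B\in K(A,f)$ for (P3).

A word of $K(A,f)$ records what $A[f\zeta]$ can become when the derivation is stopped, on every branch, at the moment when $f$ is popped; the nonterminals left over sit at the stack $\zeta$. In (K2) the grammar pushes $f'$ on top of $f$: first $f'$ is processed, giving $v$, and then each nonterminal left in $v$ sits at $f\zeta$ and still has to process $f$.

Each rule has finitely many premises: (K2) uses $v$ and one word for each occurrence of a nonterminal in $v$. So this is a finitary inductive definition, and the sets $K(A,f)$ are recursively enumerable, effectively from $G$. Since (K3) concerns only $f\in\mathcal F$, induction gives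
$$K(A,\bot)\subseteq\Sigma^* : \tag{4}$$
(K1) concatenates words over $\Sigma$, and (K2) with $f=\bot$ replaces every nonterminal of $v$ by a word over $\Sigma$.

**Example 2, continued.** Write $\varphi$ for any of $f,g,\bot$. From $W\to a$: $K(W,\varphi)=\{a\}$. The only productions of $T$ are pops, so $K(T,f)=\{Z\}$, $K(T,g)=\{W\}$, $K(T,\bot)=\emptyset$. From $Z\to TT$: $K(Z,f)=\{ZZ\}$, $K(Z,g)=\{WW\}$, $K(Z,\bot)=\emptyset$. For $T'$ at $f$: it contains $Z$ (from $T'\to T$), and (K2) for $T'\to T'f$ sends $v=Z^j$ to $Z^{2j}$; so $K(T',f)=\{Z^{2^i}:i\ge0\}$. At $g$: it contains $W$, and $Z^{2^i}$ becomes $W^{2^{i+1}}$, so $K(T',g)=\{W^{2^i}:i\ge0\}$. Also $K(T',\bot)=\emptyset$. Finally (K2) for $S\to T'g$ turns $W^{2^i}$ into $a^{2^i}$, so $K(S,\varphi)=\{a^{2^i}:i\ge0\}$. For $\varphi=\bot$ this is $L$.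

**Lemma 3.** (a) If $f\in\mathcal F$ and $u\in K(A,f)$, then $u[L(\cdot,\zeta)]\subseteq L(A,f\zeta)$ for every stack $\zeta$. (b) $K(A,\bot)\subseteq L(A,\bot)$. In particular $K(S,\bot)\subseteq L$.

*Proof.* The purpose of the lemma is to guarantee that words we select later really lie in $L$. We use induction on the inductive derivation of $u$, for (a) and (b) simultaneously and for all $\zeta$. For $f=\bot$ read $u[L(\cdot,\zeta)]$ as $\{u\}$ and $f\zeta$ as $\bot$; by (4) this makes sense. When one of the symbols below is a terminal $a$, the statement reads $\{a\}\subseteq\{a\}$.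

(K1): $u=u_1\cdots u_r$ with $u_i\in K(Y_i,f)$. Occurrences are replaced independently, so $u[L(\cdot,\zeta)]=\prod_iu_i[L(\cdot,\zeta)]\subseteq\prod_iL(Y_i,f\zeta)\subseteq L(A,f\zeta)$, by induction and (L1).

(K2): $u$ arises from some $v\in K(B,f')$ by replacing the occurrences of nonterminals $C$ by words $w\in K(C,f)$. By induction $w[L(\cdot,\zeta)]\subseteq L(C,f\zeta)$ for each of these words. So $u[L(\cdot,\zeta)]\subseteq v[L(\cdot,f\zeta)]$. Here $f'\in\mathcal F$, so the induction hypothesis (a) for $v$, at the stack $f\zeta$, gives $v[L(\cdot,f\zeta)]\subseteq L(B,f'f\zeta)$. By (L2) this is contained in $L(A,f\zeta)$.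

(K3): $B[L(\cdot,\zeta)]=L(B,\zeta)\subseteq L(A,f\zeta)$ by (L3). $\square$

## 6. Certificates: finitely many polynomial identities

Fix $n$ and use $R$, $\operatorname{lab}$, $\operatorname{ev}$ from Section 1, with the nonterminals $N$ as holes. By Lemma 1 there are finite $V(A,f)\subseteq K(A,f)$ with $E(V(A,f))=E(K(A,f))$. We cannot test this equality directly. We can test something weaker: that the finite choice is closed under the *rules* that generate the $K(A,f)$, up to the module generated.

**Definition (certificate).** A certificate is a family of finite sets $V(A,f)\subseteq K(A,f)$ $(A\in N,\ f\in\mathcal F_\bot)$ such that, with $V(a,f)=\{a\}$ for $a\in\Sigma$ and $E(A,f)=E(V(A,f))$, one has $\operatorname{ev}(\operatorname{lab}(w))\subseteq E(A,f)$ in each of these finitely many cases: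

* (C1) for (P1), $f\in\mathcal F_\bot$: $w=v_1\cdots v_r$ with $v_i\in V(Y_i,f)$;
* (C2) for (P2), $f\in\mathcal F_\bot$: $w\in v[V(\cdot,f)]$ with $v\in V(B,f')$;
* (C3) for (P3): $w=B$.

**Example 3.** Take one flag $f$ and the productions $S\to Af$, $A\to aA$, $Af\to C$, $C\to b$, so $L=\{a^ib:i\ge0\}$. One finds $K(A,f)=\{a^iC:i\ge0\}$, $K(A,\bot)=\emptyset$, and for $\varphi\in\{f,\bot\}$: $K(C,\varphi)=\{b\}$, $K(S,\varphi)=\{a^ib:i\ge0\}$. Put
$$V(A,f)=\{a^iC:0\le i<n\},\quad V(A,\bot)=\emptyset,\quad V(C,\varphi)=\{b\},\quad V(S,\varphi)=\{a^ib:0\le i<n\}.$$
(C1) for $A\to aA$ at $f$ asks about $w=a^{i+1}C$ with $i<n$; the only case not already in $V(A,f)$ is $a^nC$, and $Y_a^nZ_{C,s}\in E(A,f)$ by Cayley–Hamilton (Example 1). At $\bot$ there is no $w$ to check. (C1) for $C\to b$: $w=b$. (C2) for $S\to Af$: $w=a^ib$, $i<n$. (C3) for $Af\to C$: $w=C$. So this is a certificate. For $n=4$, the value used for Theorem B, $V(S,\bot)=\{b,ab,aab,aaab\}$.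

**Example 2, certificate for $n=1$.** Now $m=1$ and $M_1(R)=R$; a word with one label per hole evaluates to a monomial. Put $V(T',f)=\{Z\}$, $V(T',g)=\{W\}$, $V(S,\varphi)=\{a\}$, and $V=K$ for all other pairs, where $K$ has at most one element (so $V(T',\bot)=\emptyset$). All conditions hold because the words $w$ already lie in $V$, except for (C2) and $T'\to T'f$: at $f$ it asks that $\operatorname{ev}(ZZ)=z^2$ lie in the ideal $(z)$ generated by $z=\operatorname{ev}(Z)$, and at $g$ that $\operatorname{ev}(WW)$ lie in the ideal generated by $\operatorname{ev}(W)$. Both are clear; at $\bot$ there is no $w$. So an infinite $K(T',f)$ has been handled by one word and one divisibility.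

**Lemma 4 (existence).** A certificate exists.

*Proof.* By Lemma 1 choose finite $V(A,f)\subseteq K(A,f)$ with $E(V(A,f))=E(K(A,f))$. In (C1), (C2), (C3) the words from which $w$ is built lie in the corresponding languages $K$, so $w\in K(A,f)$ by (K1), (K2), (K3) respectively. Hence $\operatorname{ev}(\operatorname{lab}(w))\subseteq E(K(A,f))=E(A,f)$. $\square$

**Lemma 5 (search).** A certificate can be computed from $G$ and $n$.

*Proof.* A certificate can be accompanied by finite data that prove it to be one: derivations by (K1)–(K3) showing that each word of $V(A,f)$ lies in $K(A,f)$, and, for each of the finitely many required memberships $\operatorname{ev}(\tilde w)\in E(A,f)$, explicit coefficients in $R$ writing $\operatorname{ev}(\tilde w)$ as a combination of the generators of $E(A,f)$. Enumerate all families of finite subsets of $(\Sigma\cup N)^*$ together with all candidates for such data. For each, check the derivations and the resulting identities between matrices of integer polynomials; this is a finite computation. By Lemma 4 the search succeeds. $\square$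

Note the division of labor: Hilbert's basis theorem gives no bound, and none is needed, because a certificate can be recognized when it appears.

## 7. Soundness of certificates and the proof of Theorem A

The existence proof chose $V$ with $E(V(A,f))=E(K(A,f))$, but the search may find another certificate. So the next lemma must use only (C1)–(C3).

**Lemma 6 (soundness).** If $V$ is a certificate, then for every commutative field $k$ and every morphism $\mu:\Sigma^*\to M_n(k)$ we have $\mu(L)\subseteq\operatorname{span}_k\mu(V(S,\bot))$.

*Proof.* **Step 1: a subspace for every stack.** We build candidates for the spans from the bottom of the stack upward, using only the words of $V$. Define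
$$U(A,\bot)=\operatorname{span}_k\mu(V(A,\bot)),\qquad U(A,f\zeta)=\sum_{v\in V(A,f)}v\langle U(\cdot,\zeta)\rangle\quad(f\in\mathcal F), \tag{5}$$
by recursion on the stack, and $U(a,\zeta)=k\mu(a)$ for $a\in\Sigma$. By (4), $V(A,\bot)\subseteq\Sigma^*$, and $v\langle U'\rangle=k\mu(v)$ for $v\in\Sigma^*$ and any family $U'$. So the second formula of (5) also holds for $f=\bot$, with $U(\cdot,\zeta)$ read as an arbitrary family, say the zero family. We use this reading below. The formula also holds for a terminal $a$ in place of $A$, since $V(a,f)=\{a\}$.

**Step 2: closure under the productions.** We show three inclusions, for every $f\in\mathcal F_\bot$ in (i), (ii) and for the flag of the production in (iii).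

(i) For (P1): $U(Y_1,f\zeta)\cdots U(Y_r,f\zeta)\subseteq U(A,f\zeta)$. Insert (5) for each factor. By distributivity, and since $v_1\langle U\rangle\cdots v_r\langle U\rangle=(v_1\cdots v_r)\langle U\rangle$, the left side equals
$$\sum_{v_1\in V(Y_1,f)}\cdots\sum_{v_r\in V(Y_r,f)}(v_1\cdots v_r)\langle U(\cdot,\zeta)\rangle .$$
By (C1) each word $w=v_1\cdots v_r$ satisfies $\operatorname{ev}(\operatorname{lab}(w))\subseteq E(A,f)$. By Lemma 2, $w\langle U(\cdot,\zeta)\rangle\subseteq\sum_{v\in V(A,f)}v\langle U(\cdot,\zeta)\rangle=U(A,f\zeta)$. For $r=0$ the left side is $kI=\varepsilon\langle U(\cdot,\zeta)\rangle$ and the argument is the same with $w=\varepsilon$.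

(ii) For (P2): $U(B,f'f\zeta)\subseteq U(A,f\zeta)$. By (5) the left side is $\sum_{v\in V(B,f')}v\langle U(\cdot,f\zeta)\rangle$. Write $v=c_1\cdots c_r$. By (5) again, $U(c_i,f\zeta)=\sum_{w_i\in V(c_i,f)}w_i\langle U(\cdot,\zeta)\rangle$ for each $i$, whether $c_i$ is a nonterminal or a terminal. Multiplying out, $v\langle U(\cdot,f\zeta)\rangle$ is the sum of the spaces $(w_1\cdots w_r)\langle U(\cdot,\zeta)\rangle$ over all choices of the $w_i$, and the words $w_1\cdots w_r$ are exactly the elements of $v[V(\cdot,f)]$, because occurrences are replaced independently. So the left side equals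
$$\sum_{v\in V(B,f')}\ \sum_{w\in v[V(\cdot,f)]}w\langle U(\cdot,\zeta)\rangle .$$
Apply (C2) and Lemma 2 to each $w$.

(iii) For (P3): $U(B,\zeta)=B\langle U(\cdot,\zeta)\rangle\subseteq U(A,f\zeta)$, by (C3) and Lemma 2.

**Step 3: minimality.** This step passes from subspaces back to $L$. Put $M(A,\zeta)=\{x\in\Sigma^*:\mu(x)\in U(A,\zeta)\}$ for $A\in N$, and $M(a,\zeta)=\{a\}$ for $a\in\Sigma$. Every stack has the form $f\zeta$ with $f\in\mathcal F_\bot$, so (i)–(iii) cover all stacks. If $x_i\in M(Y_i,\xi)$, then $\mu(x_i)\in U(Y_i,\xi)$, so $\mu(x_1\cdots x_r)\in U(Y_1,\xi)\cdots U(Y_r,\xi)\subseteq U(A,\xi)$ by (i); this is (L1). Likewise (ii) gives (L2) and (iii) gives (L3). Since $(L(A,\zeta))$ is the least family with (L1)–(L3), $L(A,\zeta)\subseteq M(A,\zeta)$, that is, $\mu(L(A,\zeta))\subseteq U(A,\zeta)$ for all $A$ and $\zeta$. For $A=S$, $\zeta=\bot$ this reads $\mu(L)\subseteq U(S,\bot)=\operatorname{span}_k\mu(V(S,\bot))$. $\square$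

**Proof of Theorem A.** Bring the grammar into normal form, compute a certificate $V$ by Lemma 5, and output $F=V(S,\bot)$. It is a finite set. By Lemma 3(b), $F\subseteq K(S,\bot)\subseteq L$, so $\operatorname{span}_k\mu(F)\subseteq\operatorname{span}_k\mu(L)$. Lemma 6 gives $\mu(L)\subseteq\operatorname{span}_k\mu(F)$, hence the converse inclusion. The set $F$ was computed from $G$ and $n$ alone, and the argument applies to every $k$ and $\mu$. $\blacksquare$

With Section 2, Theorem B follows: the morphism equivalence problem for indexed languages is decidable.

## 8. Linear target monoids, word equations, polynomial relations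

**Corollary 1 (linear target monoids).** Let $F$ be the output of Theorem A for $(G,2n)$. If $M$ is any monoid that embeds into $M_n(k)$ for some field $k$, and $g,h:\Sigma^*\to M$ are morphisms, then $g,h$ agree on $L$ if and only if they agree on $F$. Hence agreement on indexed languages is decidable for morphisms into any such $M$ with decidable word problem, for example free groups of finite rank.

*Proof.* Let $\iota:M\to M_n(k)$ be an embedding, that is, an injective monoid morphism. Put $\mu(w)=\operatorname{diag}(\iota(g(w)),\iota(h(w)))\in M_{2n}(k)$ and $D=\{\operatorname{diag}(X,X):X\in M_n(k)\}$. As $\iota$ is injective, $g(w)=h(w)$ if and only if $\mu(w)\in D$. Since $\operatorname{span}\mu(F)=\operatorname{span}\mu(L)$, we have $\mu(L)\subseteq D$ if and only if $\mu(F)\subseteq D$. Only the existence of $\iota$ was used. If the word problem of $M$ is decidable, the finitely many equalities $g(w)=h(w)$, $w\in F$, can be checked. Free groups of finite rank embed in a free group of rank $2$, which embeds in $SL_2(\mathbb Z)$ (Sanov), and they have decidable word problem. $\square$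

**Corollary 2 (effective compactness for word equations).** Given an indexed $L\subseteq\Sigma^*$ and morphisms $\alpha,\beta:\Sigma^*\to X^*$, where $X$ is a finite set of unknowns, one can compute a finite $F\subseteq L$ such that the system of word equations $\{\alpha(x)=\beta(x):x\in L\}$ has, over every free monoid, the same solutions as $\{\alpha(x)=\beta(x):x\in F\}$.

*Proof.* Let $F$ be the set of Theorem B. A solution over $\Gamma^*$ is a morphism $\theta:X^*\to\Gamma^*$ such that $\theta\alpha$ and $\theta\beta$ agree on $L$. If $\Gamma$ is infinite, only finitely many of its letters occur in the images of the finitely many unknowns, so we may replace $\Gamma$ by a finite alphabet. Then Theorem B applies to $g=\theta\alpha$, $h=\theta\beta$. $\square$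

**Corollary 3 (spans and bounded-degree polynomial relations).** Given an indexed $L$, $\mu:\Sigma^*\to M_n(\mathbb Q)$ and $d\ge1$, one can compute a basis of $\operatorname{span}\mu(L)$ and a basis of the space of all rational polynomials of degree $\le d$ in $n^2$ variables vanishing on $\mu(L)$. In particular, it is decidable whether two $\mathbb Q$-rational series (weighted automata) coincide on $L$.

*Proof.* With $F$ from Theorem A for $n$, a basis of $\operatorname{span}\mu(L)=\operatorname{span}\mu(F)$ is found among the finitely many matrices $\mu(w)$, $w\in F$.

For degree $d$, let $\nu(w)=(1\oplus\mu(w))^{\otimes d}$, where $1\oplus\mu(w)$ is the block diagonal matrix of size $n+1$ and $\otimes d$ is the Kronecker power. Since $1\oplus\mu$ is a morphism and $(P\otimes Q)(P'\otimes Q')=PP'\otimes QQ'$, $\nu$ is a morphism into $M_{(n+1)^d}(\mathbb Q)$. Its entries are the products of $d$ entries of $1\oplus\mu(w)$, each factor being $1$, $0$ or an entry of $\mu(w)$. So, up to repetition and zeros, they are exactly the monomials of degree $\le d$ in the entries of $\mu(w)$. Choosing for each monomial one position where it occurs, we attach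 to each polynomial $P$ of degree $\le d$ a linear form $\ell_P$, depending linearly on $P$, with $P(\mu(w))=\ell_P(\nu(w))$ for all $w$. Let now $F$ be the set of Theorem A for $(n+1)^d$. Then $P$ vanishes on $\mu(L)$ if and only if $\ell_P$ vanishes on $\operatorname{span}\nu(L)=\operatorname{span}\nu(F)$, if and only if $\ell_P(\nu(w))=0$ for all $w\in F$. This is a finite homogeneous linear system for the coefficients of $P$.

Finally, the difference of two rational series $w\mapsto\lambda_i\mu_i(w)\gamma_i$ ($i=1,2$) is $w\mapsto\lambda\mu(w)\gamma$ with $\mu=\operatorname{diag}(\mu_1,\mu_2)$, $\lambda=(\lambda_1,-\lambda_2)$ and $\gamma$ the column with blocks $\gamma_1,\gamma_2$. It vanishes on $L$ if and only if the linear form $X\mapsto\lambda X\gamma$ vanishes on $\operatorname{span}\mu(L)$, which is checked on a basis. $\square$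

**Remark (context-sensitive languages).** The result does not extend to context-sensitive languages. Let $g(a)=a$ and $h(a)=aa$ for all letters $a$. Then $|h(x)|=2|g(x)|=2|x|$, so $g(x)=h(x)$ only for $x=\varepsilon$, and $g,h$ agree on $L$ if and only if $L\subseteq\{\varepsilon\}$. Membership of $\varepsilon$ in $L$ is decidable, so an algorithm for the morphism equivalence problem on context-sensitive languages would decide emptiness of context-sensitive languages, which is undecidable.
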